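\title{Graph bootstrap percolation in quadratic time for a graph of tree-width two}


\begin{abstract}
In the $H$-bootstrap percolation process on $n$ vertices, a missing edge is added at each step if it completes a copy of a fixed graph $H$. Let $M_H(n)$ be the longest running time among the starting graphs that end in the complete graph. It was conjectured that $M_H(n)=O(n)$ whenever $H$ has tree-width $2$. We construct a connected graph $H$ of tree-width $2$ with $M_H(n)=\Theta(n^2)$, the largest possible order, and for every $k\ge 2$ a graph of tree-width $k$ with the same property. In the starting graph, the edges between two sets of linear size can appear only one at a time, in a prescribed order, and the last of them starts a clique that absorbs all vertices.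
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H$ be a fixed graph and let $G_0$ be a graph on the vertex set $[n]=\{1,\dots,n\}$. The \emph{$H$-bootstrap percolation process} starting with $G_0$ is the sequence $G_0\subseteq G_1\subseteq\cdots$ in which $G_i$ consists of $G_{i-1}$ together with every edge $e\in E(K_n)\setminus E(G_{i-1})$ such that $G_{i-1}+e$ contains a copy of $H$ through $e$. A copy is a subgraph that need not be induced. The process terminates at the first time $T$ with $G_T=G_{T+1}$, and $\langle G_0\rangle=G_T$ is its final graph. We say that $G_0$ \emph{percolates} if $\langle G_0\rangle=K_n$, and we let $M_H(n)$ be the maximum of $T$ over all percolating graphs $G_0$ on $n$ vertices. Thus $M_H(n)$ measures how long a starting graph can delay the rule ``complete every copy of $H$ that lacks one edge'' without ever stopping it. Every step before termination adds an edge, so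
\begin{equation}\label{eq:upper}
M_H(n)\le\binom n2\qquad\text{for every }H .
\end{equation}

For the simplest graphs $H$ the truth is far below this bound. Let $H$ be the path with two edges and let $G_0$ contain an edge $ab$. Then $G_1$ contains every edge at $a$, every vertex has an edge in $G_1$, and so $G_2$ is complete; hence $M_H(n)\le2$. Let $H=K_3$. A step joins all pairs at distance $2$, so two vertices are adjacent in $G_i$ exactly when their distance in $G_0$ is at most $2^i$. The percolating graphs are the connected ones, the slowest is the path, and $M_{K_3}(n)=\lceil\log_2(n-1)\rceil$.

It is natural to ask whether all graphs that are close to trees behave so tamely. Recall that a \emph{tree decomposition} of a graph is a tree whose nodes carry vertex sets, the \emph{bags}, such that every vertex and every edge of the graph lies in some bag and, for each vertex, the nodes whose bags contain it form a subtree. Its width is the largest size of a bag minus one, and the \emph{tree-width} $\mathrm{tw}$ of the graph is the least width of a tree decomposition. We use three standard facts.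
\begin{itemize}
\item[(T1)] Every clique lies in a bag. Hence a graph containing $K_{k+1}$ has tree-width at least $k$, and $\mathrm{tw}(K_{k+1})=k$.
\item[(T2)] If two graphs of tree-width at most $k$ share at most one vertex, their union has tree-width at most $k$: join the two trees by an edge between two bags, chosen to contain the common vertex if there is one.
\item[(T3)] A graph of tree-width $k$ has a vertex of degree at most $k$: in a decomposition of width $k$ with the fewest bags, a bag at a leaf of the tree has a vertex that lies in no other bag.
\end{itemize}
The path above has tree-width $1$ and the triangle has tree-width $2$. The following conjecture is posed in \cite{BPA}; the implied constant may depend on $H$.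
\begin{quote}
\emph{If $H$ has tree-width $2$, then $M_H(n)=O(n)$.}
\end{quote}

One reason to expect a linear bound is that a vertex of small degree in $H$ makes large cliques contagious. Isolated vertices of $H$ do not affect the process once $n\ge|V(H)|$, and after their removal (T3) provides a vertex of degree $1$ or $2$ in any graph of tree-width $2$.

\begin{lemma}[Absorption]\label{lem:absorb}
Let $H$ be a graph on $h$ vertices with a vertex of degree $1$ or $2$, and let $G_0$ be a connected graph on $n$ vertices that contains a clique on $h$ vertices. Then $G_{n-h}=K_n$.
\end{lemma}

\begin{proof}
It suffices to show that if $L$ is a clique of $G_t$ with $h\le|L|<n$, then $G_{t+1}$ has a clique on $|L|+1$ vertices. Since $G_t$ is connected, it has an edge $yu$ with $y\notin L$ and $u\in L$. Let $v$ be a vertex of $H$ of degree $1$ or $2$, let $b$ be a neighbor of $v$, and let $a$ be the other neighbor if there is one. Let $u'\in L$ be non-adjacent to $y$. Map $v$ to $y$, $b$ to $u'$, $a$ (if it exists) to $u$, and the other vertices of $H$ injectively to the unused vertices of $L$. Every edge of $H$ other than $vb$ goes to an edge of $G_t$, so $yu'\in E(G_{t+1})$. Hence $L\cup\{y\}$ is a clique of $G_{t+1}$.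
\end{proof}

So on a connected graph the process has at most $n-h$ steps left once a clique on $h$ vertices appears. Nevertheless the conjecture fails, and by the largest possible order of magnitude.

\begin{theorem}\label{thm:main}
There is a connected graph $H$ of tree-width exactly $2$ such that, with $h=|V(H)|$,
\[
M_H(n)\ \ge\ \Bigl(\frac1{36h^2}-o(1)\Bigr)n^2 .
\]
\end{theorem}

With \eqref{eq:upper} this gives $M_H(n)=\Theta(n^2)$.

\begin{theorem}\label{thm:higher}
For every $k\ge2$ there is a graph $H$ of tree-width exactly $k$ with $M_H(n)=\Theta(n^2)$.
\end{theorem}

Lemma~\ref{lem:absorb} indicates what a slow process must look like: it has to add quadratically many edges before any large clique forms. We take these edges between two sets $\{x_1,\dots,x_N\}$ and $\{y_1,\dots,y_N\}$, where they form no triangle, and arrange that they appear one per step. Section~\ref{sec:model} describes a process on colored vertices that does this. Sections~\ref{sec:H}--\ref{sec:local} build a graph $H$ and a starting graph in which colors are encoded by lengths of cycles, and show that the $H$-process imitates the colored process exactly. The theorems follow in Sections~\ref{sec:main} and~\ref{sec:higher}.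

An \emph{embedding} of one graph in another is an injective map of vertices that sends edges to edges. For an edge $f=uv$ of $H$ and an embedding $\psi$ of $H-f$, we write $\psi(f)$ for the pair $\psi(u)\psi(v)$. We say that a non-edge $e$ of a graph $G$ \emph{completes a copy of $H$} if $G+e$ has a copy of $H$ through $e$; this happens exactly when $e=\psi(f)$ for some $f\in E(H)$ and some embedding $\psi\colon H-f\to G$.

\section{Copying edges along a snake}\label{sec:model}

\subsection{The copying rule}

The graph $K_{2,3}$ has tree-width $2$ and copies edges. Suppose that $a$ and $b$ have two common neighbors $s,s'$; we think of $a$ and $b$ as \emph{linked}. If a further vertex $p$ is adjacent to $a$, then $pb$ completes a $K_{2,3}$ with parts $\{a,b\}$ and $\{p,s,s'\}$. So an edge at $p$ is copied from one end of a link to the other.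

Link consecutive vertices of a chain $x_1,\dots,x_N$ and of a chain $y_1,\dots,y_N$, view the pairs $x_iy_j$ as the cells of an $N\times N$ grid, and start with the edge $x_1y_1$. An edge $x_iy_j$ is copied along the row, with $p=x_i$, and along the column, with $p=y_j$. If every vertex may use every link, then $x_iy_j$ is present by time $(i-1)+(j-1)$, and the grid is full after $2N-2$ steps. To slow this wave down to a single moving point, we allow all copying along rows but allow copying along columns only at the right end of an odd row and at the left end of an even row. Colors express these permissions: each link has a color, and each link color may be used only by vertices $p$ of one particular color.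

\subsection{The colored process}

There are three \emph{station colors} $\xi,\rho_0,\rho_1$ and five \emph{link colors} $\sigma_0,\sigma_1,\pi_0,\pi_1,\tau$. The station color that may use a link color is given by
\[
\alpha(\sigma_0)=\alpha(\sigma_1)=\xi,\qquad \alpha(\pi_0)=\alpha(\tau)=\rho_0,\qquad \alpha(\pi_1)=\rho_1 .
\]
Let $N\ge4$ be even and let $M\ge2$. The \emph{main vertices} are
\[
x_1,\dots,x_N;\qquad y_1,\dots,y_N;\qquad \omega_1,\dots,\omega_M\quad\text{with }\omega_M=y_1,
\]
and we also write $x_{N+1}=\omega_1$ and $\Omega=\{\omega_1,\dots,\omega_M\}$. The vertices $x_1,\dots,x_N$ have color $\xi$, the vertices of $\Omega$ (including $y_1$) have color $\rho_0$, the vertex $y_N$ has color $\rho_1$, and $y_2,\dots,y_{N-1}$ are uncolored. The \emph{linked pairs} are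
\begin{itemize}
\item $\{y_j,y_{j+1}\}$ for $1\le j\le N-1$, of color $\sigma_{j\bmod 2}$;
\item $\{x_i,x_{i+1}\}$ for $1\le i\le N$, of color $\pi_{i\bmod 2}$;
\item $\{\omega_c,\omega_{c+1}\}$ for $1\le c\le M-1$, of color $\tau$ if $c$ is odd and $\pi_0$ if $c$ is even.
\end{itemize}
The colors alternate along each chain. At the two junctions, $\omega_1$ lies in a pair of color $\pi_0$ (as $N$ is even) and a pair of color $\tau$, and $y_1$ lies in a pair of color $\sigma_1$ and a pair of color $\tau$ or $\pi_0$. Therefore
\begin{equation}\label{eq:alternate}
\text{every main vertex lies in at most one linked pair of each color.}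
\end{equation}
The colored process does not need \eqref{eq:alternate}; the realization by a graph $H$ does, as Remark~\ref{rem:nodes} shows.

A \emph{move} is a triple $(p;a,b)$ of distinct main vertices such that $\{a,b\}$ is a linked pair, of color $\beta$ say, and $p$ has color $\alpha(\beta)$. The colored process applies the rule: \emph{if $(p;a,b)$ is a move and $pa$ is an edge, add $pb$}. The pairs $x_iy_j$ with $1\le i,j\le N$ are the \emph{state edges}, and $x_{N+1}y_1=\omega_1\omega_M$ is the \emph{trigger edge}.

\begin{example}\label{ex:four}
Let $N=4$ and start with the single edge $x_1y_1$; see Figure~\ref{fig:snake}. The edge $x_1y_1$ can be used in two ways. With $p=x_1$, the pair $\{y_1,y_2\}$ has color $\sigma_1$ and $\alpha(\sigma_1)=\xi$ is the color of $x_1$, so $x_1y_2$ is added at time $1$; the other linked pair at $y_1$ is reserved for the color $\rho_0$. With $p=y_1$, the only linked pair at $x_1$ has color $\pi_1$, which is reserved for $\rho_1$, so $x_2y_1$ is not added. At times $2$ and $3$ we get $x_1y_3$ and $x_1y_4$, and nothing else, since the uncolored vertices $y_2,y_3$ never play the role of $p$. Now $y_4$, of color $\rho_1$, is adjacent to $x_1$ and copies this edge along $\{x_1,x_2\}$: the edge $x_2y_4$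 appears at time $4$. It cannot continue to $x_3$, because $\{x_2,x_3\}$ has color $\pi_0$. So $x_2$ fills its row backwards, with $x_2y_3,x_2y_2,x_2y_1$ at times $5,6,7$. At time $8$ the vertex $y_1$ copies $y_1x_2$ along the pair $\{x_2,x_3\}$ of color $\pi_0$. The colors depend only on the parity of the row, so rows $3$ and $4$ repeat rows $1$ and $2$, and the trigger edge $x_5y_1$ appears at time $16=N^2$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0,every node/.style={font=\small}]
\foreach \j in {1,2,3,4} {\node at (\j,-0.3) {$y_{\j}$};}
\foreach \j/\k in {1/1,2/0,3/1} {\node at (\j+0.5,0.1) {$\sigma_{\k}$};}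
\foreach \j in {1,2,3,4} {\node at (0.2,-\j) {$x_{\j}$};}
\node at (-0.15,-5) {$x_5=\omega_1$};
\foreach \j/\k in {1/1,2/0,3/1,4/0} {\node at (-0.3,-\j-0.5) {$\pi_{\k}$};}
\draw[very thick,gray] (1,-1)--(4,-1)--(4,-2)--(1,-2)--(1,-3)--(4,-3)--(4,-4)--(1,-4)--(1,-5);
\foreach \x/\y/\z in {1/1/0,2/1/1,3/1/2,4/1/3,4/2/4,3/2/5,2/2/6,1/2/7,1/3/8,2/3/9,3/3/10,4/3/11,4/4/12,3/4/13,2/4/14,1/4/15,1/5/16}
{\node[circle,draw,fill=white,inner sep=0pt,minimum size=15pt] at (\x,-\y) {\z};}
\end{tikzpicture}
\caption{The snake for $N=4$. The cell in row $x_i$ and column $y_j$ stands for the edge $x_iy_j$ and shows the time at which it is added. The symbols between consecutive $x$'s and consecutive $y$'s are the colors of the linked pairs. Every $x_i$ with $i\le4$ may copy along $\sigma_0$ and $\sigma_1$, only $y_4$ along $\pi_1$, and among the $y_j$ only $y_1$ along $\pi_0$.}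
\label{fig:snake}
\end{figure}

In general, the \emph{snake} is the sequence $w_0,w_1,\dots,w_{N^2}$ given by
\[
x_1y_1,\dots,x_1y_N,\ x_2y_N,\dots,x_2y_1,\ x_3y_1,\dots,x_3y_N,\ \dots,\ x_Ny_N,\dots,x_Ny_1,\ x_{N+1}y_1 .
\]
It lists all state edges, odd rows from left to right and even rows from right to left. Since $N$ is even, the last row ends in the first column, from where the snake steps to the trigger edge. Two terms are consecutive if and only if they have one of the forms
\begin{itemize}
\item[(S1)] $x_iy_j$ and $x_iy_{j+1}$ with $1\le i\le N$ and $1\le j\le N-1$;
\item[(S2)] $x_iy_N$ and $x_{i+1}y_N$ with $i$ odd, $1\le i\le N-1$;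
\item[(S3)] $x_iy_1$ and $x_{i+1}y_1$ with $i$ even, $2\le i\le N$.
\end{itemize}

\begin{lemma}[Snake]\label{lem:snake}
For $0\le t<N^2$ there is a move $(p;a,b)$ with $pa=w_t$ and $pb=w_{t+1}$. Conversely, if $(p;a,b)$ is a move and $pa$ is a state edge, then $pa$ and $pb$ are consecutive terms of the snake.
\end{lemma}

\begin{proof}
In (S1), (S2), (S3) take $p=x_i$, $p=y_N$, $p=y_1$ respectively. The remaining two vertices form a linked pair of color $\sigma_{j\bmod2}$, $\pi_1$, $\pi_0$, and $\alpha$ of this color is $\xi,\rho_1,\rho_0$, the color of $p$. The two vertices of a linked pair play symmetric roles in the definition of a move, so the first statement follows.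

Conversely, let $pa=x_iy_j$ with $i,j\le N$, and let $\beta$ be the color of $\{a,b\}$. If $p=x_i$, then $\beta\in\{\sigma_0,\sigma_1\}$, so $\{a,b\}$ consists of two consecutive $y$'s, which is (S1). Otherwise $p=y_j$ is colored, so $j\in\{1,N\}$, and $a=x_i$. The linked pairs containing $x_i$ have the form $\{x_r,x_{r+1}\}$, of color $\pi_{r\bmod 2}$. If $j=N$, then $\beta=\pi_1$ and $r$ is odd, which is (S2). If $j=1$, then $\alpha(\beta)=\rho_0$ forces $\beta=\pi_0$ and $r$ even, which is (S3).
\end{proof}

The trigger edge is the first edge inside $\Omega$. Every vertex of $\Omega$ may use every linked pair inside $\Omega$, so from then on the copying is unrestricted there.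

\begin{lemma}[Clique]\label{lem:clique}
Let $G$ be a graph whose vertex set contains the main vertices. Suppose that $\omega_1\omega_M\in E(G)$ and that $pa\in E(G)$ implies $pb\in E(G)$ for every move $(p;a,b)$. Then $\Omega$ is a clique of $G$.
\end{lemma}

\begin{proof}
For $\omega_r\notin\{\omega_c,\omega_{c+1}\}$, both $(\omega_r;\omega_c,\omega_{c+1})$ and $(\omega_r;\omega_{c+1},\omega_c)$ are moves, because $\alpha(\tau)=\alpha(\pi_0)=\rho_0$. Starting from $\omega_M\omega_1$, the moves $(\omega_M;\omega_c,\omega_{c+1})$ for $c=1,\dots,M-2$ give $\omega_M\omega_r\in E(G)$ for all $r<M$. For fixed $r<M$, starting from $\omega_r\omega_M$, the moves $(\omega_r;\omega_{c+1},\omega_c)$ for $c=M-1,M-2,\dots,r+1$ give $\omega_r\omega_c\in E(G)$ for all $c>r$.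
\end{proof}

\section{The graph $H$}\label{sec:H}

We now need one uncolored graph $H$ of tree-width $2$ whose process performs the moves and nothing else. The graph $K_{2,3}$ alone does far more: once $x_1$ is adjacent to all $y_j$ and $x_2$ to two of them, those two act as a link between $x_1$ and $x_2$, and the second row fills in one step. So not only the vertex $p$ but also the two common neighbors $s,s'$ must carry a color that an embedding cannot fake. Three constraints shape the construction.

First, a color will be a number $\ell$, shown at a vertex by a cycle of length $\ell$ through it. The state edges also form many cycles, so the cycles that show colors must be recognizable. We hang triangles on their vertices; the state edges form a bipartite graph, and there will be no other triangles.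

Second, the missing edge $f$ may be any edge of $H$, including an edge of a marker. We therefore double every marker, with two cycles at each colored vertex and two triangles at each vertex of such a cycle, so that one of the two survives the deletion of $f$.

Third, $H$ should be connected but must not have a bridge. If $f$ were a bridge and the host graph contained two disjoint copies of $H$, we could take the two components of $H-f$ from different copies and obtain an edge between the copies. So the parts of $H$ that belong to the three station colors are tied together by a cycle.

From now on the eight colors denote the integers $4,5,\dots,11$ in a fixed order; which order does not matter. \emph{Hanging two triangles} at a vertex $v$ means adding two triangles through $v$ that share only $v$; the four new vertices are \emph{tips} and the triangles are \emph{hung triangles}. \emph{Planting an $\ell$-flower} at a vertex $z$ means adding two cycles of length $\ell$ through $z$ that share only $z$, and hanging two triangles at each of their $2(\ell-1)$ new vertices. These cycles are \emph{flower cycles} with \emph{root} $z$, and their new vertices are \emph{petals}. The graph $H$ is built as follows; see Figure~\ref{fig:H}.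
\begin{itemize}
\item[(H1)] Take a cycle $J$ of length $12$ with three vertices $P_\xi,P_{\rho_0},P_{\rho_1}$ at pairwise distance $4$, the \emph{stations}. The nine other vertices of $J$ are also called petals; hang two triangles at each.
\item[(H2)] For each link color $\beta$ add \emph{endpoints} $q_\beta,q'_\beta$ and \emph{nodes} $s_\beta,s'_\beta$, and join each of $q_\beta,q'_\beta$ to each of $P_{\alpha(\beta)},s_\beta,s'_\beta$. Call this copy of $K_{2,3}$ the \emph{$\beta$-gadget}.
\item[(H3)] For each station color $\gamma$, give $P_\gamma$ the color $\gamma$ and plant a $\gamma$-flower at it. For each link color $\beta$, give $s_\beta$ and $s'_\beta$ the color $\beta$ and plant a $\beta$-flower at each. The endpoints are uncolored.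
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,every node/.style={font=\small}]
\draw (0,0) circle (1);
\foreach \a in {0,30,...,330} {\fill (\a:1) circle (1.2pt);}
\foreach \a/\r/\z in {90/130/{\sigma_0},90/50/{\sigma_1},210/170/{\pi_0},210/250/{\tau},330/330/{\pi_1}} {
\begin{scope}[shift={(\a:1)},rotate=\r]
\draw (0,0)--(0.7,0.35)--(1,0)--(0.7,-0.35)--cycle (0.7,0.35)--(1.5,0)--(0.7,-0.35);
\filldraw[fill=white] (0.7,0.35) circle (2pt) (0.7,-0.35) circle (2pt);
\fill (1,0) circle (2.4pt) (1.5,0) circle (2.4pt) (0,0) circle (2.4pt);
\node at (1.85,0) {$\z$};
\end{scope}}
\node at (90:0.62) {$P_\xi$}; \node at (210:0.55) {$P_{\rho_0}$}; \node at (330:0.55) {$P_{\rho_1}$};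
\begin{scope}[shift={(6,0.3)}]
\foreach \s in {1,-1} {
\begin{scope}[xscale=\s]
\draw (0,0)--(0.8,0.6)--(1.6,0)--(0.8,-0.6)--cycle;
\foreach \x/\y/\r in {0.8/0.6/90,1.6/0/0,0.8/-0.6/270} {
\begin{scope}[shift={(\x,\y)},rotate=\r]
\draw (0,0)--(15:0.5)--(50:0.5)--cycle (0,0)--(-15:0.5)--(-50:0.5)--cycle;
\fill (0,0) circle (1.2pt);
\end{scope}}
\end{scope}}
\fill (0,0) circle (2.4pt); \node at (0,-0.35) {$z$};
\end{scope}
\end{tikzpicture}
\caption{Left: the graph $H$ without its flowers and hung triangles. The $12$-cycle $J$ carries three stations, and five copies of $K_{2,3}$, labeled by their link colors, are attached at the stations. Each large black vertex (station or node) is the root of a flower whose cycle length is its color, each small vertex (petal) carries two triangles, and the white vertices (endpoints) carry nothing. Right: a $4$-flower with root $z$, consisting of two $4$-cycles with two triangles at each petal.}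
\label{fig:H}
\end{figure}

Stations, endpoints and nodes are the \emph{core} vertices of $H$, and every vertex is a core vertex, a petal or a tip. Every edge of $H$ lies on a hung triangle, on a flower cycle, on $J$, or in a gadget; the edges of the gadgets are exactly the edges between core vertices, the \emph{core edges}. Let $h=|V(H)|$. A petal with its tips accounts for five vertices, so an $\ell$-flower adds $10(\ell-1)$ vertices; if the link colors are $4,\dots,8$, then $h=3+9\cdot5+5\cdot4+10(8+9+10)+20(3+4+5+6+7)=838$.

\begin{lemma}\label{lem:tw}
The graph $H$ is connected and has tree-width exactly $2$.
\end{lemma}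

\begin{proof}
The graph $H$ arises from $J$ by repeatedly attaching a cycle or a $K_{2,3}$ that shares exactly one vertex with the graph built so far, so it is connected. A cycle $v_1v_2\cdots v_\ell$ has a decomposition of width $2$ with the bags $\{v_1,v_i,v_{i+1}\}$, $2\le i\le\ell-1$, along a path, and the $\beta$-gadget has one with the bags $\{q_\beta,q'_\beta,P_{\alpha(\beta)}\}$, $\{q_\beta,q'_\beta,s_\beta\}$, $\{q_\beta,q'_\beta,s'_\beta\}$ along a path. By (T2), $\mathrm{tw}(H)\le2$, and by (T1) a hung triangle gives $\mathrm{tw}(H)\ge2$.
\end{proof}

\section{The host graphs}\label{sec:host}

A move $(p;a,b)$ involves only one gadget, but the edge $pb$ has to complete a copy of the whole graph $H$. We supply the rest of $H$ in advance by giving every possible $p$ its own copy of $H$.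

For a set $E$ of state edges, let $\Gamma(E)$ be the following graph.
\begin{itemize}
\item[(G1)] Take the main vertices of Section~\ref{sec:model} with their colors, and the edges in $E$.
\item[(G2)] For each linked pair $\{a,b\}$, of color $\beta$, add two new vertices of color $\beta$, called nodes, join both to $a$ and to $b$, and plant a $\beta$-flower at each. The two nodes form a \emph{main link} of color $\beta$ with \emph{endpoints} $a$ and $b$.
\item[(G3)] For each colored main vertex $z$, of color $\gamma$, add a new copy of $H$ and identify its station $P_\gamma$ with $z$. This is the \emph{private copy} of $z$; its other vertices are \emph{dummy} vertices and keep their types and colors from $H$.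
\item[(G4)] Attach any number of uncolored pendant vertices to $y_2$. They serve only to adjust the number of vertices.
\end{itemize}
The \emph{core} vertices of $\Gamma(E)$ are those that are neither petals nor tips: main vertices, nodes of main links, pendant vertices, and dummy stations, endpoints and nodes. A \emph{station} of $\Gamma(E)$ is a vertex of station color, that is, a colored main vertex or a dummy station. The vertices of link color are exactly the nodes. In a private copy, the nodes $s_\beta,s'_\beta$ form a \emph{dummy link} of color $\beta$ with endpoints $q_\beta,q'_\beta$, and the copy of $J$ is a \emph{$J$-cycle}. Both in $H$ and in $\Gamma(E)$, a \emph{segment} is a path of length $4$ on $J$ or on a $J$-cycle between two stations, an \emph{arc} is the set of three inner vertices of a segment, and a \emph{flower path} is a flower cycle minus its root.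

\begin{proposition}[Moves are realized]\label{prop:realized}
Let $G$ be a graph containing $\Gamma(\emptyset)$, let $(p;a,b)$ be a move, and suppose that $pa\in E(G)$ and $pb\notin E(G)$. Then $pb$ completes a copy of $H$ all of whose vertices lie in $\Gamma(\emptyset)$.
\end{proposition}

\begin{proof}
Let $\beta$ be the color of $\{a,b\}$. In the private copy of $p$, the vertex $p$ is the station $P_{\alpha(\beta)}$. Replace $q_\beta,q'_\beta$ by $a,b$, and replace $s_\beta,s'_\beta$ and their flowers by the two nodes of the main link with endpoints $a,b$ and their flowers. The new vertices lie outside the private copy, whose only main vertex is $p\notin\{a,b\}$. The nodes are adjacent to $a$ and $b$, and $p$ is adjacent to $a$, so the only edge missing from a copy of $H$ is $pb$.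
\end{proof}

The converse, that nothing else completes a copy of $H$, rests on the following description of $\Gamma(E)$.

\begin{lemma}\label{lem:structure}
Let $\Gamma=\Gamma(E)$.
\begin{itemize}
\item[(a)] A tip has degree $2$; its neighbors are a petal and a tip. A petal has degree $6$; its neighbors are four tips and its two neighbors on the flower cycle or $J$-cycle that contains it.
\item[(b)] The components of the subgraph induced by the petals are paths, namely the flower paths and the arcs. The only edges from a flower path to core vertices join its two ends to its root. The only edges from an arc to core vertices join its two ends to two different stations. A petal has at most one core neighbor, and flower cycles are induced cycles.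
\item[(c)] A core vertex of color $\ell$ is the root of exactly two flower cycles, both of length $\ell$; an uncolored core vertex is the root of none. A station lies on exactly one $J$-cycle and is an end of exactly two segments; other core vertices lie on no $J$-cycle.
\item[(d)] Every edge between core vertices is of one of four kinds: \emph{(C1)} a node and an endpoint of its link; \emph{(C2)} a dummy endpoint $q_\beta$ or $q'_\beta$ and the station $P_{\alpha(\beta)}$ of its private copy; \emph{(C3)} a pendant vertex and $y_2$; \emph{(C4)} a state edge in $E$. The core neighbors of a node are exactly the two endpoints of its link, and every vertex is an endpoint of at most one link of each color.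
\item[(e)] The triangles of $\Gamma$ are exactly the hung triangles.
\end{itemize}
\end{lemma}

\begin{proof}
All edges at a petal or a tip are created together with the flower or $J$-cycle to which it belongs. This gives (a) and the first three statements of (b). Flower paths and arcs have at least three vertices, so their two ends are distinct and a petal has at most one core neighbor. A flower cycle is induced because a chord would give some petal a third non-tip neighbor. For (c), every colored vertex receives exactly one flower, in (G2) if it is a node of a main link and inside a private copy otherwise; every station belongs to exactly one private copy, and the core vertices on a $J$-cycle are its three stations. The list in (d) collects the edges between core vertices from (G1)--(G4), and only the edges (C1) contain a node. A dummy endpoint is an endpoint of one link, main vertices satisfy \eqref{eq:alternate}, and no other vertex is an endpoint.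

For (e), consider a triangle of $\Gamma$. If it contains a tip, it consists of the tip and its two neighbors, so it is hung. Suppose it contains a petal $v$ but no tip. Then the two neighbors of $v$ on its cycle are adjacent. By (b) one of them is a petal, whose non-tip neighbors are its neighbors on the same cycle, so the cycle has length $3$; but all colors are at least $4$ and $J$ has length $12$. It remains to exclude a triangle of core vertices. If it contains a node, the endpoints of a link are adjacent. An edge between them contains no node and no pendant vertex. It is not of kind (C2), since both endpoints of a dummy link are uncolored and a main link has no dummy endpoint. It is not of kind (C4), since no linked pair has the form $\{x_i,y_j\}$ with $i\le N$. So the triangle contains no node. A dummy endpoint has only one core neighbor that is not a node, and a pendant vertex has only one neighbor, so all three edges are state edges. These form a bipartite graph, a contradiction.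
\end{proof}

\section{Embeddings respect colors}\label{sec:local}

Throughout this section, $E$ is a set of state edges, $\Gamma=\Gamma(E)$, $f$ is an edge of $H$, and $\psi\colon H-f\to\Gamma$ is an embedding. We write $v^*=\psi(v)$ and call a subgraph of $H$ \emph{intact} if it does not contain $f$; an intact subgraph is mapped to a subgraph of $\Gamma$. We first show that the markers do their job whatever $f$ is, then that the markers themselves produce no new edge, and finally that a gadget produces only moves.

\begin{lemma}[Types are preserved]\label{lem:types}
\leavevmode
\begin{itemize}
\item[(i)] Petals are mapped to petals.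
\item[(ii)] A colored core vertex $z$ is mapped to a core vertex of the same color, and every intact flower cycle at $z$ is mapped onto a flower cycle at $z^*$.
\item[(iii)] Endpoints are mapped to core vertices.
\item[(iv)] An intact segment of $J$ is mapped onto a segment of $\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) A petal $v$ has degree at least $5$ in $H-f$, and one of its two hung triangles is intact. So $v^*$ lies on a triangle and has degree at least $5$. By Lemma~\ref{lem:structure}(e) it is a petal or a tip, and tips have degree $2$.

(ii) Let $z$ have color $\ell$ and let $O$ be an intact flower cycle at $z$; one of the two flower cycles at $z$ is intact. By (i), the path $O-z$ is mapped to a path $Q$ on $\ell-1\ge3$ petals, which lies in one component $A$ of the subgraph induced by the petals, and $z^*$ is adjacent to both ends of $Q$. The vertex $z^*$ is not a tip, since a tip has only one petal neighbor, and it is not a petal, since petals induce no cycle. So $z^*$ is a core vertex with two neighbors in $A$. By Lemma~\ref{lem:structure}(b), $A$ is a flower path with root $z^*$, and the ends of $Q$ are the ends of $A$. Hence $Q=A$, the image of $O$ is a flower cycle of length $\ell$ at $z^*$, and $z^*$ has color $\ell$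 by Lemma~\ref{lem:structure}(c).

(iii) An endpoint of the $\beta$-gadget is adjacent in $H-f$ to at least two of $P_{\alpha(\beta)},s_\beta,s'_\beta$, whose images are core vertices by (ii). A petal has at most one core neighbor and a tip has none.

(iv) Let the segment have ends $P,P'$. Its three petals are mapped to a path in one component $A$ of the subgraph induced by the petals, and the ends of this path are adjacent to the distinct core vertices $P^*$ and $P'^*$. A flower path has only one core neighbor, so $A$ is an arc. It has three vertices, so it is the whole image, and $P^*,P'^*$ are the stations at its ends.
\end{proof}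

Now let $f$ lie on a marker. The twin of the damaged marker, and whatever else surrounds it, is intact and occupies its place in $\Gamma$. This leaves only one place for the damaged marker, and there the edge $\psi(f)$ is already present.

\begin{lemma}[Markers are rigid]\label{lem:rigid}
If $f$ is not a core edge of $H$, then $\psi(f)\in E(\Gamma)$.
\end{lemma}

\begin{proof}
\emph{Case 1: $f$ lies on a triangle $vab$ hung at a petal $v$.} The two non-tip neighbors of $v$ are petals or colored core vertices, so by Lemma~\ref{lem:types} their images are not tips; they are the two non-tip neighbors of the petal $v^*$. The other triangle at $v$ is intact and is mapped to a triangle through $v^*$, which is one of the two triangles hung at $v^*$. The only unused neighbors of $v^*$ are the tips $c,d$ of its second triangle. If $f=ab$, then $a^*$ and $b^*$ are neighbors of $v^*$, so $\psi(f)=cd$ is an edge. If $f=va$, then $b^*\in\{c,d\}$, and $a^*$ is a neighbor of $b^*$ other than $v^*$, so it is the other tip, which is adjacent to $v^*$. The case $f=vb$ is the same with $a$ and $b$ exchanged.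

\emph{Case 2: $f$ lies on a flower cycle $O_1$ with root $z$.} The other flower cycle $O_2$ at $z$ is mapped onto one of the two flower cycles at $z^*$; let $C$ be the other one. It has the same length as $O_1$, because $z$ and $z^*$ have the same color. If $z$ is a station, the two segments of $J$ at $z$ are intact and are mapped onto two different segments at $z^*$, hence onto both segments at $z^*$. If $z$ is a node, then $z^*$ lies on no $J$-cycle. In either case, by Lemma~\ref{lem:structure}(b) and (c), the flower path $C-z^*$ is the only component of the subgraph induced by the petals that has an edge to $z^*$ and is not yet covered. The graph $O_1-f$ is a path through $z$, so each component of $(O_1-f)-z$ is a path of petals containing a neighbor of $z$ in $H-f$. Its image is a connected set of unused petals containing a neighbor of $z^*$, so it lies in $C-z^*$. Thus $\psi$ maps $V(O_1)$ into $V(C)$, and onto it since the two sets have the same size. As $C$ is an induced cycle, the path $O_1-f$ is mapped to a path in $C$ through all its vertices, and the ends of such a path are adjacent on $C$. The ends of $O_1-f$ are the ends of $f$.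

\emph{Case 3: $f$ lies on $J$.} Let $f=c_rc_{r+1}$ lie on the segment $P=c_0,c_1,c_2,c_3,c_4=P'$, and let $P''$ be the third station. The two segments at $P''$ are intact and are mapped onto the two segments at $P''^*$, which lie on the unique $J$-cycle through $P''^*$. So $P^*$ and $P'^*$ are the other two stations of this $J$-cycle; let $P^*=d_0,d_1,d_2,d_3,d_4=P'^*$ be its third segment. We claim that $c_i^*=d_i$ for all $i$. Both flower cycles at $P$ are intact and cover both flower cycles at $P^*$, and the segment from $P^*$ to $P''^*$ is covered too. Hence $d_1$ is the only unused petal adjacent to $d_0$. If $r\ge1$, then $c_1^*$ is a petal adjacent to $d_0$, so $c_1^*=d_1$. If $r\ge2$, then $c_2^*$ is a petal adjacent to $d_1$, so $c_2^*=d_2$. If $r=3$, then $c_3^*$ is a petal adjacent to $d_2$ and different from $d_1$, so $c_3^*=d_3$. This proves the claim for $i\le r$, and the same argument read from the end $P'$, with $c_{4-i},d_{4-i}$ in place of $c_i,d_i$, proves it for $i\ge r+1$. So $\psi(f)=d_rd_{r+1}$ is an edge.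
\end{proof}

\begin{proposition}[Only moves are realized]\label{prop:only}
If a non-edge $e$ of $\Gamma(E)$ completes a copy of $H$, then there is a move $(p;a,b)$ with $pa\in E$ and $e=pb$.
\end{proposition}

\begin{proof}
Let $e=\psi(f)$. By Lemma~\ref{lem:rigid}, $f$ lies in the $\beta$-gadget for some link color $\beta$. Let $p,q,q',s,s'$ be the images of $P_{\alpha(\beta)},q_\beta,q'_\beta,s_\beta,s'_\beta$. By Lemma~\ref{lem:types} these are core vertices, $s$ and $s'$ are nodes of color $\beta$, and $p$ has color $\alpha(\beta)$. After exchanging the names of $q,q'$ and of $s,s'$ if necessary, $e=sq$ or $e=pq$. In both cases $s'$ is adjacent to $q$ and $q'$, so by Lemma~\ref{lem:structure}(d) the vertices $q,q'$ are the endpoints of the link of $s'$, which has color $\beta$.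

Suppose $e=sq$. The node $s$ is adjacent to $q'$, so $q'$ is an endpoint of the link of $s$, which also has color $\beta$. Since $q'$ is an endpoint of only one link of color $\beta$, the nodes $s$ and $s'$ belong to the same link, and $sq$ is an edge, a contradiction.

So $e=pq$, and $pq'$ is an edge. If the link of $s'$ is a dummy link, the only core neighbor of $q'$ of station color is the station $P_{\alpha(\beta)}$ of its private copy. Then $p$ is this station, which is adjacent to $q$, a contradiction. Hence the link is a main link, and $\{q,q'\}$ is a linked pair of color $\beta$. The edge $pq'$ joins a station to a main vertex, so it contains no node, no dummy endpoint and no pendant vertex. By Lemma~\ref{lem:structure}(d) it is a state edge in $E$. In particular $p$ is a main vertex, and $(p;q',q)$ is the required move.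
\end{proof}

\begin{remark}\label{rem:nodes}
The case $e=sq$ shows why a link has two nodes and why colors alternate. Let $x_1$ be adjacent to $y_1$ and $y_2$, as it is at time $1$, and let $s$ be a node of the link with endpoints $y_2,y_3$. If links had one node and gadgets were $4$-cycles, the non-edge $sy_1$ would complete the $4$-cycle $x_1y_1sy_2$ and with it a copy of $H$. If links had two nodes but $\{y_1,y_2\}$ and $\{y_2,y_3\}$ had the same color, then for a node $s'$ of the first link the non-edge $sy_1$ would complete the gadget with parts $\{y_1,y_2\}$ and $\{x_1,s,s'\}$. The color $\tau$ exists for the same reason: the chain $\Omega$ needs two alternating colors, both available to $\rho_0$.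
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

For $0\le t<N^2$ let $E_t=\{w_0,\dots,w_t\}$, a set of state edges.

\begin{proposition}\label{prop:step}
For $0\le t<N^2$, the pair $w_{t+1}$ is the only non-edge of $\Gamma(E_t)$ that completes a copy of $H$.
\end{proposition}

\begin{proof}
The pair $w_{t+1}$ is a non-edge of $\Gamma(E_t)$, and it completes a copy of $H$ by the first part of Lemma~\ref{lem:snake} and Proposition~\ref{prop:realized}. If a non-edge $e$ completes a copy of $H$, then by Proposition~\ref{prop:only} and the second part of Lemma~\ref{lem:snake} it is a term of the snake, not in $E_t$ but consecutive to a term of $E_t$. The only such term is $w_{t+1}$.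
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $H$ be the graph of Section~\ref{sec:H}; it is connected and has tree-width $2$ by Lemma~\ref{lem:tw}. Take $M=h$ and $G_0=\Gamma(E_0)$.

\emph{Running time.} By Proposition~\ref{prop:step} and induction on $t$, we have $G_t=\Gamma(E_t)$ for $0\le t<N^2$, and $G_{N^2}=\Gamma(E_{N^2-1})+w_{N^2}$. Each of the first $N^2$ steps adds an edge, so $T\ge N^2$.

\emph{Percolation.} Let $G^*=\langle G_0\rangle$. It contains the trigger edge $w_{N^2}=\omega_1\omega_M$, and no non-edge of $G^*$ completes a copy of $H$. By Proposition~\ref{prop:realized}, $G^*$ satisfies the hypothesis of Lemma~\ref{lem:clique}, so $\Omega$ is a clique of $G^*$ on $h$ vertices. The graph $G_0$ is connected: the main links connect the chain $x_1,\dots,x_N,\omega_1,\dots,\omega_M=y_1,y_2,\dots,y_N$ of all main vertices, and every flower, private copy and pendant vertex is attached to a main vertex or to a node of a main link. A tip of $H$ has degree $2$. By Lemma~\ref{lem:absorb} the process starting with $G^*$ reaches the complete graph; since it adds no edge to $G^*$, the graph $G^*$ is complete.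

\emph{Number of vertices.} There are $2N+M-1$ main vertices and $(N-1)+N+(M-1)$ main links, each with two nodes, in total $6N+3M-5$ vertices. Each of them, together with its private copy or its flower, accounts for at most $h$ vertices, since a node with its flower is isomorphic to a subgraph of $H$. So without pendant vertices
\begin{equation}\label{eq:count}
|V(\Gamma(E))|\le h(6N+3M).
\end{equation}
Given $n\ge3h^2+24h$, put $N=2\lfloor(n-3h^2)/(12h)\rfloor$. This is an even number with $N\ge4$, and $h(6N+3h)\le n$, so we can add pendant vertices until $G_0$ has exactly $n$ vertices. Then
\[
M_H(n)\ge N^2\ge\Bigl(\frac{n-3h^2}{6h}-2\Bigr)^2=\Bigl(\frac1{36h^2}-o(1)\Bigr)n^2 .\qedhere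
\]
\end{proof}

\section{Larger tree-width}\label{sec:higher}

To raise the tree-width, we add a clique to $H$ as a new component and give the host graph exactly one place for it. The clique then takes part in every copy but never produces an edge during the slow phase.

\begin{proof}[Proof of Theorem~\ref{thm:higher}]
The case $k=2$ is Theorem~\ref{thm:main} with \eqref{eq:upper}. Let $k\ge3$, let $H_k$ be the disjoint union of $H$ and a clique $K=K_{k+1}$, and let $h_k=h+k+1$. By (T1) and (T2), $\mathrm{tw}(H_k)=k$. Take $M=h_k$. For a set $E$ of state edges, let $\Gamma^+(E)$ consist of $\Gamma(E)$, a disjoint clique $\Lambda$ on $k+1$ vertices, and one edge from $\Lambda$ to $y_2$. We run the $H_k$-process from $G_0=\Gamma^+(E_0)$.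

\emph{Running time.} We show that for $0\le t<N^2$ the pair $w_{t+1}$ is the only non-edge of $\Gamma^+(E_t)$ that completes a copy of $H_k$. It does so, because the copy of $H$ given by Proposition~\ref{prop:step} avoids $\Lambda$ and forms a copy of $H_k$ together with $\Lambda$.

Conversely, let $\psi\colon H_k-f\to\Gamma^+(E_t)$ be an embedding with $\psi(f)$ a non-edge. We claim that $\psi(V(K))=V(\Lambda)$. The edge from $\Lambda$ to $y_2$ is a bridge, so every triangle of $\Gamma^+(E_t)$ lies in $\Gamma(E_t)$ or in $\Lambda$. The triangles of $\Gamma(E_t)$ are hung triangles by Lemma~\ref{lem:structure}(e), and no two of those share an edge. So two triangles of $\Gamma^+(E_t)$ that share an edge lie in $\Lambda$. Since $k+1\ge4$, we can choose two vertices $c,d$ of $K$ such that, if $f$ is an edge of $K$, neither is an end of $f$. Each of the $k-1\ge2$ other vertices $u$ of $K$ forms a triangle $ucd$ that does not contain $f$, and these triangles share the edge $cd$. Their images lie in $\Lambda$, so $\psi$ maps $V(K)$ into $V(\Lambda)$, and onto it since both sets have $k+1$ elements.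

If $f$ were an edge of $K$, then $\psi(f)$ would be an edge of $\Lambda$. So $f\in E(H)$, and by the claim $\psi$ embeds $H-f$ in $\Gamma^+(E_t)-V(\Lambda)=\Gamma(E_t)$. Proposition~\ref{prop:step} gives $\psi(f)=w_{t+1}$. By induction, step $t$ adds exactly the edge $w_t$ for $1\le t\le N^2$, and $T\ge N^2$.

\emph{Percolation.} The final graph $G^*$ contains the trigger edge. If $(p;a,b)$ is a move with $pa\in E(G^*)$ and $pb\notin E(G^*)$, then the copy of $H$ from Proposition~\ref{prop:realized} avoids $\Lambda$, so $pb$ completes a copy of $H_k$, which is impossible in $G^*$. By Lemma~\ref{lem:clique}, $\Omega$ is a clique of $G^*$ on $h_k$ vertices. The graph $G_0$ is connected and $H_k$ has a vertex of degree $2$, so Lemma~\ref{lem:absorb}, applied to $H_k$ and $G^*$, shows that $G^*$ is complete.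

\emph{Number of vertices.} By \eqref{eq:count}, without pendant vertices $G_0$ has at most $6hN+c$ vertices, where $c=3hh_k+k+1$ does not depend on $n$. For $n\ge c+24h$ take $N=2\lfloor(n-c)/(12h)\rfloor\ge4$ and add pendant vertices at $y_2$ up to exactly $n$ vertices. Then $M_{H_k}(n)\ge N^2=\Omega(n^2)$, and \eqref{eq:upper} gives the matching upper bound.
\end{proof}

\begin{thebibliography}{1}

\bibitem{BPA}
\emph{Bootstrap Percolation and its Applications},
\texttt{http://birs.ca/workshops/2024/24w5300/report24w5300.pdf}.

\end{thebibliography}
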